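# Common due date scheduling with unrelated earliness and tardiness weights is strongly NP-hard

## A dynamic program, as a first guess

There are jobs $J_1,\dots,J_n$ to be run without preemption on one machine, which handles at most one job at a time and is available from time $0$. Job $J_j$ has a positive integer processing time $p_j$ and nonnegative integer weights $\beta_j$ and $\gamma_j$. We choose a schedule and also a common due date $D\ge 0$. If $C_j$ is the completion time of $J_j$, its earliness is $E_j=\max\{0,D-C_j\}$, its tardiness is $T_j=\max\{0,C_j-D\}$, and we minimize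
$$\sum_{j=1}^n(\beta_jE_j+\gamma_jT_j).$$
The problem is written $1|\mathrm{CON}|\sum(\beta_jE_j+\gamma_jT_j)$. Put $P=\sum_j p_j$.

An algorithm is *pseudo-polynomial* if its running time is polynomial in $n$ and in the magnitudes of the numbers $p_j,\beta_j,\gamma_j$. We ask whether our problem has such an algorithm.

The answer that one would first guess is yes. Hall and Posner showed that the symmetric case $\beta_j=\gamma_j$ is $\mathcal{NP}$-hard and solvable in $O(nP)$ time by dynamic programming. When the weights $\beta,\gamma$ are the same for all jobs, Panwalkar et al. gave an $O(n\log n)$ algorithm, even with an additional cost term $\alpha D$ per job. Lee et al. gave an $O(nP)$ dynamic program, even with an additional penalty $\theta_j\ge0$ for each tardy job, under the *agreeable* condition: for all $i,j$, $\beta_i/p_i\ge\beta_j/p_j$ if and only if $\gamma_i/p_i\ge\gamma_j/p_j$. It looks as if a somewhat larger table should handle the general case. Let us test this.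

**Step 1: remove the schedule.** The purpose of this step is to show that only the split into early and tardy jobs matters.

**Lemma 1.** The optimal value equals the minimum, over all partitions $\mathcal E\,\dot\cup\,\mathcal T$ of the job set, of
$$\mathrm{cost}(\mathcal E,\mathcal T)=\sum_{\{i,j\}\subseteq\mathcal E}\min(\beta_ip_j,\beta_jp_i)+\sum_{\{i,j\}\subseteq\mathcal T}\min(\gamma_ip_j,\gamma_jp_i)+\sum_{j\in\mathcal T}\gamma_jp_j. \tag{1}$$

*Proof.* First, every schedule costs at least some value of (1). Fix a schedule. As a function of $D\ge0$, the objective is continuous and piecewise linear with breakpoints at the $C_j$, and for $D\ge\max_jC_j$ its slope is $\sum_j\beta_j\ge0$. A linear function on a closed interval attains its minimum at an endpoint, so the objective is minimized at some $D\in\{0\}\cup\{C_1,\dots,C_n\}$. Let $\mathcal E=\{j:C_j\le D\}$ and let $\mathcal T$ be the rest. Since $D$ is $0$ or a completion time, no job is running across $D$, so every job of $\mathcal T$ starts at or after $D$. If $i$ precedes $j$ in $\mathcal E$, then $J_j$ runs entirely between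 $C_i$ and $D$; hence $p_j$ is part of $E_i$ and contributes $\beta_ip_j\ge\min(\beta_ip_j,\beta_jp_i)$. If $i$ precedes $j$ in $\mathcal T$, then $p_i$ is part of $T_j$ and contributes $\gamma_jp_i\ge\min(\gamma_ip_j,\gamma_jp_i)$. Finally, $p_j$ itself is part of $T_j$ for $j\in\mathcal T$, which gives $\gamma_jp_j$.

Conversely, given a partition, put $D=\sum_{j\in\mathcal E}p_j$. Process $\mathcal E$ in $[0,D]$ in nondecreasing order of $\beta_j/p_j$, then $\mathcal T$ from time $D$ on in nonincreasing order of $\gamma_j/p_j$, without idle time. If $i$ precedes $j$ in $\mathcal E$, the pair pays $\beta_ip_j$, and $\beta_i/p_i\le\beta_j/p_j$ says that $\beta_ip_j\le\beta_jp_i$. If $i$ precedes $j$ in $\mathcal T$, the pair pays $\gamma_jp_i$, and $\gamma_j/p_j\le\gamma_i/p_i$ says that $\gamma_jp_i\le\gamma_ip_j$. So every pair pays exactly its minimum. $\square$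

In particular the optimum is an integer. Also, a partition is a certificate that can be checked in polynomial time, so the decision version ("is the optimum at most $K$?") lies in $\mathcal{NP}$.

**One job.** Put it in $\mathcal E$; the cost is $0$.

**Two jobs.** If both are early, the cost is $\min(\beta_1p_2,\beta_2p_1)$; if exactly $J_j$ is tardy, it is $\gamma_jp_j$; if both are tardy, it is at least $\gamma_1p_1$. So the optimum is $\min\{\beta_1p_2,\ \beta_2p_1,\ \gamma_1p_1,\ \gamma_2p_2\}$. For $p=(1,2)$, $\beta=(3,1)$, $\gamma=(2,4)$ this is $\min\{6,1,2,8\}=1$: run $J_2$, then $J_1$, with $D=3$.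

**Agreeable weights.** Number the jobs so that $\beta_j/p_j$ and $\gamma_j/p_j$ are both nonincreasing. Decide early or tardy for $J_1,J_2,\dots$ in turn. If $J_j$ becomes early, its pairs with earlier-numbered early jobs $i$ cost $\beta_jp_i$ each, in total $\beta_j$ times the current early load. If it becomes tardy, it adds $\gamma_j$ times (current tardy load $+\,p_j$). Only the tardy load must be remembered, since the early load is the rest. This gives an $O(nP)$ table. The guess holds here.

## Two conflicting orders, and four jobs that break the load table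

Write $r_j=\beta_j/p_j$ and $s_j=\gamma_j/p_j$. Then
$$\min(\beta_ip_j,\beta_jp_i)=p_ip_j\min(r_i,r_j),\qquad \min(\gamma_ip_j,\gamma_jp_i)=p_ip_j\min(s_i,s_j).$$
The early side sees the jobs in the order of $r$, and the tardy side sees them in the order of $s$. Consider

| job | $p$ | $\beta$ | $\gamma$ | $r$ | $s$ |
|---|---|---|---|---|---|
| $J_1$ | 5 | 40 | 100 | 8 | 20 |
| $J_2$ | 2 | 14 | 22 | 7 | 11 |
| $J_3$ | 2 | 12 | 18 | 6 | 9 |
| $J_4$ | 1 | 5 | 12 | 5 | 12 |

The jobs are numbered by decreasing $r$, but $J_4$ has $s_4=12>s_2>s_3$, so the weights are not agreeable. If $J_1$ is tardy, the cost is at least $\gamma_1p_1=500$. With $J_1$ early, the early pairs cost $5\cdot2\cdot7=70$ for $\{1,2\}$, $60$ for $\{1,3\}$, $25$ for $\{1,4\}$, $24$ for $\{2,3\}$, and $10$ for each of $\{2,4\}$, $\{3,4\}$. The tardy own terms of $J_2,J_3,J_4$ are $44,36,12$, and the tardy pairs cost $36$ for $\{2,3\}$, $22$ for $\{2,4\}$, $18$ for $\{3,4\}$. The eight choices of $\mathcal T$ cost: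

| $\mathcal T$ | $\emptyset$ | $\{2\}$ | $\{3\}$ | $\{4\}$ | $\{2,3\}$ | $\{2,4\}$ | $\{3,4\}$ | $\{2,3,4\}$ |
|---|---|---|---|---|---|---|---|---|
| cost | 199 | 139 | 141 | 166 | 141 | 138 | **136** | 168 |

Now run the table that keeps, for each tardy load, the cheapest partition so far. After $J_1,J_2,J_3$ there are two partitions with tardy load $2$: $\mathcal T=\{2\}$ at cost $44+60=104$, and $\mathcal T=\{3\}$ at cost $36+70=106$. The table keeps the first. But when $J_4$ becomes tardy, the first grows to $104+12+22=138$ and the second to $106+12+18=136$. The table has thrown away the optimum and ends with $138$.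

The exact point of failure is this: the price of a new tardy job depends on *how the tardy load is distributed over the ratios* $s$, and not on the load alone. If there are only a few ratios, we can remember the distribution, and so the guess does prove something.

**Theorem 1.** If the jobs have only $\kappa$ distinct values of $\gamma_j/p_j$ (or only $\kappa$ distinct values of $\beta_j/p_j$), with $\kappa$ fixed, the problem is solvable in
$$O\Big(n\prod_{g=1}^{\kappa}(P_g+1)\Big)\le O\big(n(1+P/\kappa)^\kappa\big)$$
time, where $P_g$ is the total processing time of ratio class $g$.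

*Proof.* Let $\gamma_j/p_j$ take the values $\sigma_1>\dots>\sigma_\kappa$, let $g(j)$ be the class of $j$, and let $Y_g$ be the total processing time of the tardy jobs of class $g$. The pairs within class $g$ cost $\sigma_g\sum_{\{i,j\}}p_ip_j=\sigma_g\big(\frac12Y_g^2-\frac12\sum p_j^2\big)$, with sums over tardy jobs of class $g$. A pair from classes $g'<g$ has minimum ratio $\sigma_g$, so these pairs cost $\sigma_gY_gY_{g'}$. The own terms are $\gamma_jp_j=\sigma_{g(j)}p_j^2$. So the tardy part of (1) is
$$\sum_g\sigma_g\Big(\tfrac12Y_g^2+Y_g\sum_{g'<g}Y_{g'}\Big)+\tfrac12\sum_{j\in\mathcal T}p_j\gamma_j .$$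

Number the jobs so that $\beta_j/p_j$ is nonincreasing, and put $P^{(j)}=\sum_{i\le j}p_i$. A job $j$ put into $\mathcal E$ has $\min(\beta_ip_j,\beta_jp_i)=\beta_jp_i$ with each earlier-numbered early $i$, so these pairs cost $\beta_j$ times the current early load. Let $f_j(Y)$, for $Y=(Y_1,\dots,Y_\kappa)$, be the minimum of the early pair cost plus $\frac12\sum_{i\in\mathcal T}p_i\gamma_i$ over partitions of jobs $1,\dots,j$ with tardy class loads $Y$ ($\infty$ if there is none). Then $f_0(0)=0$, $f_0(Y)=\infty$ for $Y\ne0$, and
$$f_j(Y)=\min\Big\{f_{j-1}(Y)+\beta_j\Big(P^{(j-1)}-\sum_gY_g\Big),\ f_{j-1}\big(Y-p_j\mathbf e_{g(j)}\big)+\tfrac12p_j\gamma_j\Big\},$$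
where $\mathbf e_g$ is the $g$-th unit vector and terms with infeasible loads are $\infty$. The optimum is
$$\min_Y\Big\{f_n(Y)+\sum_g\sigma_g\Big(\tfrac12Y_g^2+Y_g\sum_{g'<g}Y_{g'}\Big)\Big\}.$$

There are $\prod_g(P_g+1)$ vectors $Y$, which is at most $(1+P/\kappa)^\kappa$ by the inequality of arithmetic and geometric means, and the work per vector and step is constant for fixed $\kappa$. Since $\prod_g(P_g+1)\ge1+P>n$, the time for sorting is absorbed.

Suppose instead that $\beta_j/p_j$ takes the values $\rho_1>\dots>\rho_\kappa$. Let $g(j)$ and $P_g$ now refer to these classes, number the jobs by nonincreasing $\gamma_j/p_j$, and let $X_g$ be the early load of class $g$. As before, the early part of (1) is $\sum_g\rho_g\big(\frac12X_g^2+X_g\sum_{g'<g}X_{g'}\big)-\frac12\sum_{j\in\mathcal E}p_j\beta_j$; the sign is now minus because early jobs have no own term. A tardy job $j$ pays $\gamma_jp_i$ with each earlier-numbered tardy $i$, plus $\gamma_jp_j$. So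
$$f_j(X)=\min\Big\{f_{j-1}(X)+\gamma_j\Big(P^{(j-1)}-\sum_gX_g+p_j\Big),\ f_{j-1}\big(X-p_j\mathbf e_{g(j)}\big)-\tfrac12p_j\beta_j\Big\},$$
with the same initial values, and the optimum is $\min_X\{f_n(X)+\sum_g\rho_g(\frac12X_g^2+X_g\sum_{g'<g}X_{g'})\}$. The time bound is the same. $\square$

In general $\kappa$ can be as large as $n$, and then this is no longer pseudo-polynomial.

## Strong NP-hardness: the statements

A decision problem is *strongly $\mathcal{NP}$-complete* if it stays $\mathcal{NP}$-complete when all numbers in the input are bounded by a polynomial in the input length, that is, when numbers are written in unary. A strongly $\mathcal{NP}$-hard problem has no pseudo-polynomial algorithm unless $\mathcal P=\mathcal{NP}$. An *FPTAS* is an algorithm that, given an instance and $\delta>0$, finds a solution of cost at most $(1+\delta)$ times the optimum in time polynomial in the input length and $1/\delta$.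

**Theorem 2.** The decision version of $1|\mathrm{CON}|\sum(\beta_jE_j+\gamma_jT_j)$ is strongly $\mathcal{NP}$-complete.

**Theorem 3.** Strong $\mathcal{NP}$-hardness persists under each of the following:

* (a) for every fixed integer $q\ge1$, when the instances are restricted to $\gamma_j\le\beta_j\le(1+\frac1q)\gamma_j$ for all $j$; the value $q$ may even be polynomial in the unary size of the source instance;
* (b) when $D$ is not a variable but a given, unrestrictive due date $D\ge P$.

Consequently there is no FPTAS for these problems unless $\mathcal P=\mathcal{NP}$.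

Compare (a) with $\beta_j=\gamma_j$, which is solvable in $O(nP)$ time (Hall–Posner). So the first guess is wrong, unless $\mathcal P=\mathcal{NP}$, even for weights that are nearly symmetric.

The source problem is **3-Partition**: given positive integers $a_1,\dots,a_{3m},B$ with $\sum_ia_i=mB$ and $B/4<a_i<B/2$, can $\{1,\dots,3m\}$ be split into $m$ sets, each with $a$-sum $B$? Each such set then has exactly three elements, as four items sum to more than $B$ and two to less. 3-Partition is strongly $\mathcal{NP}$-complete (Garey & Johnson, 1979). We assume $m\ge2$; for $m=1$ the answer is always yes. Example: $m=2$, $B=13$, $a=(5,5,4,4,4,4)$ is a yes-instance, with bins $5+4+4$ twice.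

## Load profiles and the completed square

The distribution that spoiled the table can be made the main object. For a partition, put, for $t\ge0$,
$$X(t)=\sum_{j\in\mathcal E,\ r_j>t}p_j,\qquad Y(t)=\sum_{j\in\mathcal T,\ s_j>t}p_j .$$
These are nonincreasing step functions: the early load of ratio above $t$, and the tardy load of ratio above $t$. Since $\min(r_i,r_j)=\int_0^\infty 1[t<r_i]\,1[t<r_j]\,dt$,
$$\sum_{\{i,j\}\subseteq\mathcal E}p_ip_j\min(r_i,r_j)=\tfrac12\int_0^\infty X^2\,dt-\tfrac12\sum_{j\in\mathcal E}p_j^2r_j, \tag{2}$$
because $X^2$ counts each unordered pair twice and each job once with itself. On the tardy side the own terms are $\gamma_jp_j=p_j^2s_j$, so pairs and own terms together give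
$$\sum_{\{i,j\}\subseteq\mathcal T}p_ip_j\min(s_i,s_j)+\sum_{j\in\mathcal T}\gamma_jp_j=\tfrac12\int_0^\infty Y^2\,dt+\tfrac12\sum_{j\in\mathcal T}p_j^2s_j. \tag{3}$$

*Example for (2).* Two early jobs with $(p,r)=(2,3)$ and $(1,1)$: $X=3$ on $[0,1)$, $2$ on $[1,3)$, and $0$ afterwards. So $\frac12\int X^2=\frac12(9+8)=8.5$ and $\frac12\sum p^2r=\frac12(12+1)=6.5$. The difference is $2=2\cdot1\cdot\min(3,1)$.

So the cost is a sum of squares of profiles plus terms linear in the choice. Given any step functions $\tau,\upsilon$ that vanish for large $t$ (the *targets*), write $X^2=(X-\tau)^2+2\tau X-\tau^2$. The middle term is again linear in the choice, since $\int\tau X=\sum_{j\in\mathcal E}p_j\int_0^{r_j}\tau$. If the weights can be tuned so that the total linear effect of each job is the same on both sides, minimizing the cost means bringing $X$ close to $\tau$ and $Y$ close to $\upsilon$. These are two independent tests of one selection, and the ratios $r$ and $s$ may order the jobs in unrelated ways.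

**The grid.** Take one job $(i,k)$ for each item $i$ and bin $k$, where early means that "item $i$ goes to bin $k$". Let $r$ depend on the row $i$ and $s$ on the column $k$. Then $X\approx\tau$ should force one selected job per row, and $Y\approx\upsilon$, which looks at the complement of the selection, should force selected length $B$ (scaled) per column.

**Where the plain grid stops.** Suppose that all $r$ and $s$ lie slightly above a large number $S$. Near $t=S$ and below, $\tau$ equals the intended early total, say $W$. The intended tardy total is $(m-1)W$, since one job out of $m$ in each row is selected. By (2) and (3), moving job $j=(i,k)$ from tardy to early changes the linear part by $p_j$ times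
$$\int_0^{r_j}\tau-\int_0^{s_j}\upsilon-\tfrac12p_j(r_j+s_j)\ \approx\ S\big(W-(m-1)W-p_j\big)=-S(h+p_j),\qquad h=(m-2)W .$$
This is negative at leading order for every job and does not vanish. The linear part pulls every job to the early side, and the squares are no longer the whole story.

**A lever.** Add two huge jobs $L$ and $Q$ of length $\lambda$, with $L$ forced early and $Q$ forced tardy. If their ratios exceed all the others, $L$ adds $p_j\lambda r_j$ to each early small job, and $Q$ adds $p_j\lambda s_j$ to each tardy one. The bracket gains $\lambda(r_j-s_j)$. At leading order we then need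
$$\lambda(r_i-s_k)=S(h+p_{ik}).$$
If $r$ depends only on the row and $s$ only on the column, this forces $p_{ik}$ to be *a function of the row minus a function of the column*; equal lengths along a row are impossible for distinct $s_k$. So with $S=\lambda A$ we take
$$p_{ik}=Ma_i-k,\qquad s_k=S+Ak,\qquad r_i=S+A(Ma_i+h),$$
which gives $r_i-s_k=A(p_{ik}+h)$ exactly. The price is the small deviation $-k$. A large $M$ makes it harmless, and the row target uses the average $\frac{m+1}2$ of $k$. The remaining lower-order linear terms are canceled by moving $r$ by a tiny job-dependent amount: the slope in $r$ is about $\lambda$, so a tiny shift is enough.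

## The instance

Given a 3-Partition instance and an integer $q\ge1$ ($q=1$ suffices for Theorem 2), put
$$M=32Bm^4,\quad W=mMB-\tfrac32m(m+1),\quad P'=mW,\quad h=(m-2)W\ge0,$$
$$\lambda=24\,mq\,P'^4,\quad A=2\lambda P',\quad S=\lambda A,\quad \varepsilon=\frac{A}{3mP'^2}=16\,qP'^3,$$
$$H_0=6\lambda^2A,\quad H=qH_0,\quad G=H+H_0 .$$
All of these are integers.

**Small jobs** $(i,k)$, $1\le i\le3m$, $1\le k\le m$:
$$p_{ik}=Ma_i-k,\quad \beta_{ik}=p_{ik}r_{ik},\quad \gamma_{ik}=p_{ik}s_k,\qquad s_k=S+Ak,\quad r_{ik}=r_i^0+e_{ik},\quad r_i^0=S+A(Ma_i+h),$$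
where the integer $e_{ik}$ is fixed in Step 3. Here $p_{ik}\ge M-m>0$, and $\sum_{i,k}p_{ik}=m^2MB-\frac32m^2(m+1)=mW=P'$.

**Large jobs:** $L$ with $p_L=\lambda$, $\beta_L=\gamma_L=G$; and $Q$ with $p_Q=\lambda$, $\beta_Q=G$, $\gamma_Q=H$.

**Targets:**
$$\tau(t)=\sum_{i:\,r_i^0>t}\Big(Ma_i-\tfrac{m+1}2\Big),\qquad \upsilon(t)=\sum_{k:\,s_k>t}\upsilon_k,\qquad \upsilon_k=(m-1)(MB-3k).$$
Since $\sum_ip_{ik}=mMB-3mk=m(MB-3k)$, we have
$$\upsilon_k=\sum_ip_{ik}-(MB-3k),$$
the tardy length of column $k$ when three items of sum $B$ are selected there. All summands are positive. For $t<S$ every summand is present, so $\tau(t)=mMB-\frac32m(m+1)=W$ and $\upsilon(t)=(m-1)\big(mMB-\frac32m(m+1)\big)=(m-1)W$. For all $t$, $0\le\tau\le W$ and $0\le\upsilon\le(m-1)W$.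

**Step 2: elementary inequalities.** These are all the size comparisons that we need below.

* $3(m+1)\le32m^4\le MB$, hence $W\ge mMB-\frac12mMB=\frac12mMB$.
* $p_{ik}<Ma_i<\frac12MB\le W/m\le W$. So $Ma_i+h\le W+(m-2)W=(m-1)W\le P'$.
* $W\ge\frac12mMB\ge M$, so $M\le P'$, and $m\le mW=P'$. Also $M\ge512$ and $M\ge64m^3>6m^3$.
* $\lambda\ge4P'$, $\lambda\ge q(P'+1)$, $\lambda\ge m$.
* $A=48\,mq\,P'^5\ge6mP'^2$, and $\varepsilon\le A/6$ (as $3mP'^2\ge6$).

**Step 3: the corrections.** The aim is to choose $e_{ik}$, tiny compared with $A$, so that the linear effect of job $(i,k)$ almost vanishes. For real $r\ge0$ put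
$$\ell_{ik}(r)=\lambda(r-s_k)+\int_0^r\tau-\int_0^{s_k}\upsilon-\tfrac12p_{ik}(r+s_k).$$

*Value at $r_i^0$.* We have $r_i^0-s_k=A(Ma_i+h-k)=A(p_{ik}+h)$, $\int_0^{r_i^0}\tau=SW+\int_S^{r_i^0}\tau$, $\int_0^{s_k}\upsilon=S(m-1)W+\int_S^{s_k}\upsilon$, and $r_i^0+s_k=2S+A(Ma_i+h+k)$. The large terms add up to
$$\lambda A(p_{ik}+h)+SW-S(m-1)W-p_{ik}S=S(p_{ik}+h)-Sh-Sp_{ik}=0 .$$
Hence
$$\ell_{ik}(r_i^0)=\int_S^{r_i^0}\tau-\int_S^{s_k}\upsilon-\tfrac12p_{ik}A(Ma_i+h+k).$$
The first integral lies in $[0,AP'W]$, the second in $[0,Am(m-1)W]$, and the last product (without its sign) in $[0,\frac12AW(P'+m)]$. Each upper bound is at most $AP'^2$: use $W\le P'$ for the first, $mW=P'$ and $m-1\le P'$ for the second, $m\le P'$ for the third. One number is added and two are subtracted, so $|\ell_{ik}(r_i^0)|\le2AP'^2$.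

*Slope.* The function $\ell_{ik}$ is continuous and piecewise linear with slope $\lambda+\tau(r)-\frac12p_{ik}$. Since $0\le\tau\le P'$, $p_{ik}\le P'$ and $\lambda\ge4P'$, the slope lies in $[\lambda/2,2\lambda]$. So $\ell_{ik}$ has a unique root $r_i^0+e^*$, with
$$|e^*|\le\frac{2AP'^2}{\lambda/2}=\frac{4AP'^2}{24mqP'^4}\le\frac{A}{6mP'^2}<S,$$
where the last inequality guarantees that we stay in $r\ge0$.

*Rounding.* Put $e_{ik}=\lfloor e^*\rfloor$, the largest integer $e$ with $\ell_{ik}(r_i^0+e)\le0$; binary search finds it, since $\ell_{ik}$ is increasing and exactly computable. Because $1\le A/(6mP'^2)$,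
$$|e_{ik}|\le\frac{A}{6mP'^2}+1\le\varepsilon. \tag{4}$$
As $0\le e^*-e_{ik}<1$ and the slope is between $0$ and $2\lambda$,
$$-2\lambda<\ell_{ik}:=\ell_{ik}(r_{ik})\le0. \tag{5}$$

*Sizes of the ratios.* We have $s_k\le A(\lambda+m)\le2\lambda A$ and $r_{ik}\le A(\lambda+P')+\varepsilon\le A(\lambda+P'+1)\le2\lambda A$, while $H/\lambda=6q\lambda A$. So
$$r_{ik},\,s_k\le 2\lambda A\le H/\lambda\le G/\lambda . \tag{6}$$

All data are positive integers, polynomially bounded in $m,B,q$; there are $3m^2+2$ jobs; and the construction takes time polynomial in $m,B,q$.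

**Threshold.** With $j$ ranging over all small jobs, and $r_j,s_j$ their ratios, let
$$c_0=-\tfrac12\int_0^\infty\tau^2-\tfrac12\int_0^\infty\upsilon^2+\sum_jp_j\Big[\lambda s_j+\int_0^{s_j}\upsilon+\tfrac12p_js_j\Big],$$
$$\Delta^*=A+\tfrac13AMBm^4,\qquad K=H\lambda+c_0+\Delta^* .$$
If an integer threshold is wanted, use $\lfloor K\rfloor$; the optimum is an integer.

**Claim.** The scheduling optimum is at most $K$ if and only if the 3-Partition instance is a yes-instance.

## The exact cost with $L$ early and $Q$ tardy

**Step 4: the large jobs are forced.** We show that a partition of cost at most $K$ has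
$$L\in\mathcal E,\qquad Q\in\mathcal T. \tag{7}$$
By (6), $\upsilon\le P'$ and $p_j\le P'$, we get $c_0\le P'(\lambda+2P')\cdot2\lambda A\le4\lambda^3A$; here $P'\le\lambda$ and $2P'\le\lambda$ were used. Also $\Delta^*<AMBm^4$, because $1<\frac23MBm^4$; and $MBm^4=M^2/32$ by the choice of $M$, so $\Delta^*<AM^2/32\le AP'^2\le\lambda^3A$. Therefore
$$K<H\lambda+6\lambda^3A=H\lambda+H_0\lambda=G\lambda .$$
All terms of (1) are nonnegative. If $L\in\mathcal T$, the cost is at least $\gamma_Lp_L=G\lambda>K$. If $L,Q\in\mathcal E$, it is at least $\min(\beta_Lp_Q,\beta_Qp_L)=G\lambda>K$. This proves (7).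

**Step 5: the cost as a distance to the targets.** Assume (7). Let $E,T$ be the sets of small jobs in $\mathcal E,\mathcal T$, and from now on let $X,Y$ be the profiles of the *small* jobs only:
$$X(t)=\sum_{j\in E,\,r_j>t}p_j,\qquad Y(t)=\sum_{j\in T,\,s_j>t}p_j.$$
The pair of $L$ with $j\in E$ costs $\min(Gp_j,\,p_jr_j\lambda)=\lambda p_jr_j$ by (6). The pair of $Q$ with $j\in T$ costs $\min(Hp_j,\,p_js_j\lambda)=\lambda p_js_j$. The own term of $Q$ is $H\lambda$. With (2) and (3) for the small jobs,
$$\mathrm{cost}=H\lambda+\tfrac12\int X^2+\tfrac12\int Y^2+\sum_{j\in E}p_j\big[\lambda r_j-\tfrac12p_jr_j\big]+\sum_{j\in T}p_j\big[\lambda s_j+\tfrac12p_js_j\big].$$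
Insert $X^2=(X-\tau)^2+2\tau X-\tau^2$ with $\int\tau X=\sum_{j\in E}p_j\int_0^{r_j}\tau$, and likewise $Y^2=(Y-\upsilon)^2+2\upsilon Y-\upsilon^2$ with $\int\upsilon Y=\sum_{j\in T}p_j\int_0^{s_j}\upsilon$:
$$\begin{aligned}\mathrm{cost}=H\lambda&+\tfrac12\int(X-\tau)^2+\tfrac12\int(Y-\upsilon)^2-\tfrac12\int\tau^2-\tfrac12\int\upsilon^2\\&+\sum_{j\in E}p_j\Big[\lambda r_j+\int_0^{r_j}\tau-\tfrac12p_jr_j\Big]+\sum_{j\in T}p_j\Big[\lambda s_j+\int_0^{s_j}\upsilon+\tfrac12p_js_j\Big].\end{aligned}$$
Finally write the last sum as the sum over all small jobs minus the sum over $E$. The sum over all small jobs goes into $c_0$, and for $j\in E$ the difference of the two brackets is exactly $\ell_j$: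
$$\mathrm{cost}=H\lambda+c_0+\tfrac12\int_0^\infty(X-\tau)^2\,dt+\tfrac12\int_0^\infty(Y-\upsilon)^2\,dt+\sum_{j\in E}p_j\ell_j. \tag{8}$$

So the cost above $H\lambda+c_0$ is the squared distance of the two profiles from their targets, up to the last sum. By (5) that sum lies between $-2\lambda P'=-A$ and $0$.

One more notation: $\mathrm{Bad}=\bigcup_i[r_i^0-\varepsilon,\,r_i^0+\varepsilon]$ has measure at most $3m\cdot2\varepsilon=6m\varepsilon$. By (4), for $t\notin\mathrm{Bad}$ we have $r_{ik}>t\iff r_i^0>t$. Outside $\mathrm{Bad}$ the corrections are invisible.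

## A 3-partition gives cost at most $K$

**Step 6.** We place the items as in a solution and bound each term of (8). Let item $i$ lie in bin $k(i)$, each bin holding three items of sum $B$. Put $\mathcal E=\{L\}\cup\{(i,k(i)):1\le i\le3m\}$, and everything else into $\mathcal T$, so that (7) and (8) hold.

*Tardy profile.* In column $k$ the selected length is $MB-3k$, so the tardy length is $\sum_ip_{ik}-(MB-3k)=\upsilon_k$. All jobs of a column have the same ratio $s_k$, so $Y=\upsilon$ everywhere.

*Early profile on $\mathrm{Bad}$.* The total length of $E$ is $mMB-3\sum_kk=W$. So $X$ and $\tau$ both lie in $[0,W]$, and $|X-\tau|\le P'$. The contribution to $\frac12\int(X-\tau)^2$ is at most $\frac12\cdot6m\varepsilon\cdot P'^2=3m\varepsilon P'^2=A$.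

*Early profile off $\mathrm{Bad}$.* Here
$$X(t)-\tau(t)=\sum_{i:\,r_i^0>t}\Big(\tfrac{m+1}2-k(i)\Big).$$
For $t<\min_ir_i^0$ this is $0$, because $X=W=\tau$; for $t>\max_ir_i^0$ it is an empty sum. Between these points lies a stretch of length $AM(\max a_i-\min a_i)\le\frac14AMB$, since all $a_i$ lie in $(B/4,B/2)$. There the sum is at most $3m\cdot\frac{m-1}2\le\frac32m^2$ in absolute value. The contribution is at most
$$\tfrac12\cdot\tfrac{AMB}4\cdot\tfrac94m^4=\tfrac9{32}AMBm^4\le\tfrac13AMBm^4 .$$

*Linear terms.* $\sum_{j\in E}p_j\ell_j\le0$ by (5).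

By (8) the cost is at most $H\lambda+c_0+A+\frac13AMBm^4=K$.

## Cost at most $K$ gives a 3-partition

Take a partition of cost at most $K$. By Step 4, (7) holds, hence so does (8).

**Step 7: both profiles stay close to their targets.** This step turns the cost bound into a pointwise bound on every long interval of constancy. Since $\sum_{j\in E}p_j\ell_j\ge-A$, (8) gives
$$\tfrac12\int(X-\tau)^2+\tfrac12\int(Y-\upsilon)^2\le\Delta^*+A=2A+\tfrac13AMBm^4<AMBm^4=\frac{AM^2}{32}, \tag{9}$$
where the strict inequality is $2<\frac23MBm^4$. If $|X-\tau|\ge M/4$ held throughout an interval of length at least $A$, that interval alone would contribute at least $\frac12A\cdot\frac{M^2}{16}=\frac{AM^2}{32}$, against (9). The same holds for $|Y-\upsilon|$. So *on any interval of length at least $A$ on which $X$ and $\tau$ are constant, they differ by less than $M/4$; the same is true of $Y$ and $\upsilon$.*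

**Step 8: every column has sum $B$.** We read the tardy profile. Let $I_k=\{i:(i,k)\in E\}$. On $[s_k-A,s_k)$, an interval of length $A$, exactly the columns $k'\ge k$ have $s_{k'}>t$. So there $Y$ is constantly the tardy length of the columns $k'\ge k$, and $\upsilon=\sum_{k'\ge k}\upsilon_{k'}$; they differ by less than $M/4$. Subtract the statement for $k+1$ from the one for $k$ (for $k=m$ nothing needs to be subtracted): the tardy length of column $k$ differs from $\upsilon_k$ by less than $M/2$. The tardy length is $\sum_ip_{ik}-\sum_{i\in I_k}(Ma_i-k)$, and $\upsilon_k=\sum_ip_{ik}-(MB-3k)$. Hence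
$$\Big|\sum_{i\in I_k}(Ma_i-k)-(MB-3k)\Big|<\frac M2 .$$
The left side is the absolute value of $M\big(\sum_{i\in I_k}a_i-B\big)-k(|I_k|-3)$. Since $0\le|I_k|\le3m$, we have $\big||I_k|-3\big|\le3m$, so
$$M\Big|\sum_{i\in I_k}a_i-B\Big|<\frac M2+3m^2<M .$$
The sum is an integer, so
$$\sum_{i\in I_k}a_i=B\qquad\text{for every }k. \tag{10}$$

**Step 9: every item value is used the right number of times.** We read the early profile. Rows of equal $a_i$ share the same $r_i^0$, so we can only count by value. Let $v_1>\dots>v_z$ be the distinct values among the $a_i$, $\mu_l$ the multiplicity of $v_l$, and $n_l$ the number of jobs $(i,k)\in E$ with $a_i=v_l$. Write $r^0(a)=S+A(Ma+h)$, and consider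
$$\big(r^0(v_{l+1})+\varepsilon,\ r^0(v_l)-\varepsilon\big),\qquad\text{with left end }0\text{ if }l=z.$$
Its length is at least $AM-2\varepsilon\ge A$ if $l<z$, and at least $S-\varepsilon\ge A$ if $l=z$. It is disjoint from $\mathrm{Bad}$, so on it $r_{ik}>t$ holds exactly when $a_i\ge v_l$. Therefore
$$X=\sum_{(i,k)\in E,\ a_i\ge v_l}(Ma_i-k),\qquad \tau=\sum_{i:\,a_i\ge v_l}\Big(Ma_i-\tfrac{m+1}2\Big)$$
are constant there and differ by less than $M/4$. Subtract the statement for $l-1$ from the one for $l$ (for $l=1$ nothing needs to be subtracted):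
$$\Big|Mv_l(n_l-\mu_l)-\Big(\sum_{(i,k)\in E,\ a_i=v_l}k-\mu_l\tfrac{m+1}2\Big)\Big|<\frac M2 .$$
In the inner bracket the sum has at most $\mu_lm\le3m^2$ terms, each at most $m$, so it lies in $[0,3m^3]$; and $\mu_l\frac{m+1}2\le3m\cdot m\le3m^3$. So the bracket is at most $3m^3$ in absolute value, and
$$Mv_l|n_l-\mu_l|<\frac M2+3m^3<M ,$$
because $M>6m^3$. As $v_l\ge1$, the integer $|n_l-\mu_l|$ is $0$: we have $n_l=\mu_l$ for all $l$.

**Step 10: reading off the bins.** For each value $v_l$, match the $\mu_l$ items of that value bijectively with the $\mu_l$ jobs $(i,k)\in E$ with $a_i=v_l$. Put each item into the bin given by the column of its job. Every item is placed exactly once, and bin $k$ receives the same values as $\{a_i:i\in I_k\}$ with multiplicities, so its sum is $B$ by (10). The instance is a yes-instance, and the Claim is proved.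

The matching is really needed. In the example $a=(5,5,4,4,4,4)$, the row test does not exclude a selection containing both $(1,1)$ and $(1,2)$ but no job of row $2$. It uses the value $5$ twice, and we simply rename one of the two copies as item $2$.

**Proof of Theorem 2.** Membership in $\mathcal{NP}$ follows from Lemma 1. With $q=1$ the reduction runs in time polynomial in $m,B$ and creates only numbers polynomially bounded in $m,B$. By the Claim it is correct, and 3-Partition is strongly $\mathcal{NP}$-complete. $\square$

In particular there is no pseudo-polynomial algorithm for the general problem unless $\mathcal P=\mathcal{NP}$.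

## Nearly equal weights, a given due date, and approximation

**Proof of Theorem 3(a).** We check the weight ratios in the instance just built. For a small job, (4) gives
$$r_{ik}-s_k\ge A(Ma_i+h-k)-\varepsilon\ge A\,p_{ik}-\varepsilon\ge A-\varepsilon>0,$$
$$r_{ik}-s_k\le A(Ma_i+h)+\varepsilon\le A(P'+1).$$
Since $s_k\ge S=\lambda A$ and $\lambda\ge q(P'+1)$,
$$1<\frac{\beta_{ik}}{\gamma_{ik}}=\frac{r_{ik}}{s_k}\le1+\frac{r_{ik}-s_k}{S}\le1+\frac{P'+1}{\lambda}\le1+\frac1q .$$
For the large jobs, $\beta_L=\gamma_L$ and $\beta_Q/\gamma_Q=G/H=1+\frac1q$. The reduction is polynomial in $m,B,q$, so $q$ may be fixed or polynomial in the unary size of the source instance. $\square$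

**Proof of Theorem 3(b).** We show that a given $D\ge P$ leaves the optimal value unchanged. A schedule for the given $D$, together with this $D$, is feasible for CON, so it costs at least the CON optimum. Conversely, take the schedule from the proof of Lemma 1 for an optimal partition. Its due date is $\sum_{j\in\mathcal E}p_j\le P\le D$. Shift the whole schedule to the right by $D-\sum_{j\in\mathcal E}p_j\ge0$: all earliness and tardiness values stay the same, and the due date becomes $D$. So the optimal values coincide, and the same reduction works, for example with $D=P$. $\square$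

**No FPTAS.** By Lemma 1 the optimum is an integer, and it is at most the cost of making all jobs tardy, hence at most $U=P\sum_j\gamma_j$, which is polynomially bounded in the unary input size. In case (b) the optimum is the same number. Run an FPTAS with $\delta=1/(U+1)$. It returns a solution of cost at least the optimum and at most the optimum plus $U/(U+1)$, so rounding this cost down gives the optimum exactly. The running time is polynomial in the input length and $U+1$, hence pseudo-polynomial (in case (b), apply this to the instances with $D=P$). By strong $\mathcal{NP}$-hardness this is impossible unless $\mathcal P=\mathcal{NP}$. $\square$
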